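# Stable bundles on $\mathbb P^n$ with the Chern classes of the tangent bundle

## 1. The plane: a stable bundle with the Chern classes of $T\mathbb P^2$

We work over $\mathbb C$; all sheaves are coherent. The tangent bundle $T\mathbb P^n$ ($n\ge 2$) is stable of rank $n$, with $c(T\mathbb P^n)=(1+H)^{n+1}$, where $H$ is the hyperplane class. Is it the only stable bundle of rank $n$ with these Chern classes? We begin on the plane, where the answer is short, and then see what is lost when $n$ grows.

**Degree, slope, stability.** Identify $H^2(\mathbb P^m,\mathbb Z)$ with $\mathbb Z$. For a sheaf $A$ on $\mathbb P^m$ write $\deg A=c_1(A)\in\mathbb Z$, and for $m\ge 2$ write $\mathrm{ch}_2(A)\in\mathbb Q$ for the coefficient of $H^2$ in $\mathrm{ch}(A)$. Since $\mathrm{ch}_2=\frac12c_1^2-c_2$, the condition "$c_1=-1$, $c_2=1$" means "$\deg=-1$, $\mathrm{ch}_2=-\frac12$". We prefer $\mathrm{ch}_2$ because it is additive on exact sequences. A torsion-free sheaf $A$ of rank $r>0$ has slope $\mu(A)=\deg A/r$. It is *stable* (in the sense of Mumford–Takemoto) if $\mu(F)<\mu(A)$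 for every $F\subset A$ with $0<\operatorname{rk}F<r$, and *semistable* if $\mu(F)\le\mu(A)$ for all such $F$. Enlarging $F$ to its saturation (so that $A/F$ becomes torsion-free) does not lower its degree, so it is enough to test saturated $F$. Because degree and rank are additive, a torsion-free quotient $Q$ of a stable $A$ with $0<\operatorname{rk}Q<r$ satisfies $\mu(Q)>\mu(A)$, and $\mu(Q)\ge\mu(A)$ if $A$ is semistable.

**Torsion sheaves.** If $T$ is a torsion sheaf on $\mathbb P^m$, the coefficient of $k^{m-1}/(m-1)!$ in $\chi(T(k))$ is $\deg T$. Hence $\deg T\ge0$, with equality iff $\operatorname{codim}\operatorname{Supp}T\ge2$. In that case the coefficient of $k^{m-2}/(m-2)!$ is $\mathrm{ch}_2(T)$, so $\mathrm{ch}_2(T)\ge0$, with equality iff the codimension is $\ge3$. For instance, on $\mathbb P^2$ a torsion sheaf with $c_1=0$ and $\mathrm{ch}_2=0$ is zero. Recall also that $\mathcal Ext^q(T,\mathcal O)=0$ for $q<\operatorname{codim}\operatorname{Supp}T$.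

**Reflexive sheaves.** $A$ is *reflexive* if $A\to A^{**}$ is an isomorphism. On a smooth variety, $A$ is reflexive iff it is torsion-free and $\operatorname{depth}A_x\ge2$ at every point $x$ (closed or not) with $\dim\mathcal O_x\ge2$ (Hartshorne, *Stable reflexive sheaves*, Prop. 1.3). We use the following consequences.

* On $\mathbb P^2$ reflexive sheaves are locally free, by Auslander–Buchsbaum.
* A map of reflexive sheaves that is an isomorphism outside a closed set of codimension $\ge2$ is an isomorphism.
* A reflexive sheaf of rank $1$ and degree $d$ on $\mathbb P^m$ is $\mathcal O(d)$.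
* The kernel $N$ of a map from a reflexive sheaf $L$ to a torsion-free sheaf is reflexive: if $Q$ is the image, $\operatorname{depth}N_x\ge\min(\operatorname{depth}L_x,\operatorname{depth}Q_x+1)\ge2$ when $\dim \mathcal O_x\ge2$.

A torsion-free sheaf is locally free outside codimension $2$, so $A\subset A^{**}$ has cokernel of codimension $\ge2$; hence $\deg A^{**}=\deg A$ and $\deg A^*=-\deg A$.

*Examples.* The ideal sheaf of a point of $\mathbb P^2$ is torsion-free, but its double dual is $\mathcal O$, so it is not reflexive. On $\mathbb P^3$ let $K=\ker\big((x_0,x_1,x_2):\mathcal O^3\to\mathcal O(1)\big)$. It is reflexive, being the kernel of a map from a bundle to a torsion-free sheaf. It is not locally free at $p=[0:0:0:1]$: otherwise $0\to K\to\mathcal O^3\to\mathcal O(1)\to\mathcal O_p(1)\to0$ would resolve $\mathcal O_p$ in length $2$ near $p$, while $\mathcal O_p$ has projective dimension $3$.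

**Duals.** If $G$ is stable and reflexive, so is $G^*$. Indeed, let $F\subset G^*$ be saturated of rank $s$, $0<s<r$, with $Q=G^*/F$. Then $Q^*\subset G^{**}=G$ has rank $r-s$ and degree $-\deg Q$, so $-\mu(Q)<\mu(G)$, i.e. $\mu(Q)>\mu(G^*)$, which means $\mu(F)<\mu(G^*)$.

**The sheaves $K$.** For linearly independent linear forms $l_0,\dots,l_r$ on $\mathbb P^n$ put
$$K(l_0,\dots,l_r)=\ker\big((l_0,\dots,l_r):\mathcal O^{r+1}\to\mathcal O(1)\big).$$
By the Euler sequence $0\to\Omega(1)\to\mathcal O^{n+1}\to\mathcal O(1)\to0$ we have $K(x_0,\dots,x_n)\cong\Omega(1)$, and an invertible change of basis of the forms is an automorphism of $\mathcal O^{n+1}$. So $K(l_0,\dots,l_n)\cong\Omega_{\mathbb P^n}(1)$ whenever $r=n$.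

**Normalization.** Let $E$ be a bundle of rank $n$ on $\mathbb P^n$ with $c_1(E)=n+1$ and $c_2(E)=\binom{n+1}2$, the values of $T\mathbb P^n$. Then $\mathrm{ch}_2(E)=\frac{(n+1)^2-n(n+1)}2=\frac{n+1}2$. For $G=E^*(1)$ we get $\deg G=-(n+1)+n=-1$ and $\mathrm{ch}_2(G)=\frac{n+1}2-(n+1)+\frac n2=-\frac12$. So $G$ has rank $n$, $c_1=-1$, $c_2=1$; it is stable if $E$ is, and $E\cong T\mathbb P^n$ iff $G\cong\Omega(1)$. From now on we study $G$.

**Lemma 1.1.** A globally generated torsion-free sheaf $Q$ of rank $q$ on $\mathbb P^m$ has $\deg Q\ge0$, and $\deg Q=0$ implies $Q\cong\mathcal O^q$.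

*Proof.* Choose $q$ sections that are independent at the generic point. They give $\mathcal O^q\to Q$, whose kernel is torsion-free of rank $0$, hence zero; the cokernel is torsion. So $\deg Q\ge0$. If $\deg Q=0$, the cokernel has codimension $\ge2$, and so has $Q^{**}/Q$. The composite $\mathcal O^q\to Q\hookrightarrow Q^{**}$ is then a map of reflexive sheaves that is an isomorphism outside codimension $2$, hence an isomorphism. So $Q=Q^{**}\cong\mathcal O^q$. $\square$

**Lemma 1.2.** Let $G$ be a stable reflexive sheaf of rank $r\ge2$ on $\mathbb P^n$, $n\ge2$, with $c_1(G)=-1$ and $h^0(G^*)\ge r+1$. Then $G\cong K(l_0,\dots,l_r)$ with $l_0,\dots,l_r$ linearly independent. In particular $r\le n$.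

*Proof.* Choose $V\subset H^0(G^*)$ of dimension $r+1$, and let $I$ be the image of $V\otimes\mathcal O\to G^*$, of rank $q$. Then $I$ is globally generated and torsion-free, and $V\subset H^0(I)$, so $h^0(I)\ge r+1$. Therefore $I\not\cong\mathcal O^q$, and Lemma 1.1 gives $\deg I\ge1$. If $q<r$, stability of $G^*$ (slope $\frac1r$) gives $\deg I<\frac qr<1$, a contradiction. So $q=r$, the cokernel $T=G^*/I$ is torsion, $\deg I\le\deg G^*=1$, hence $\deg I=1$ and $\deg T=0$: the support of $T$ has codimension $\ge2$.

The kernel of $V\otimes\mathcal O\to I$ is reflexive of rank $1$ and degree $-1$, so it is $\mathcal O(-1)$. Dualizing $0\to\mathcal O(-1)\to V\otimes\mathcal O\to I\to0$ gives $I^*=\ker(\mathcal O^{r+1}\to\mathcal O(1))$ for some linear forms $l_0,\dots,l_r$. Dualizing $0\to I\to G^*\to T\to0$, with $T^*=\mathcal Ext^1(T,\mathcal O)=0$, gives $I^*\cong G^{**}=G$. A linear relation among the $l_i$ would be a nonzero section of $G$, i.e. a subsheaf $\mathcal O\subset G$ of rank $1<r$ and slope $0>-\frac1r$, which stability forbids. So the $l_i$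 are independent, and $r+1\le n+1$. $\square$

**Proposition 1.3 (the plane).** Let $G$ be a stable reflexive sheaf of rank $r\ge2$ on $\mathbb P^2$ with $c_1=-1$, $c_2=1$. Then $r=2$ and $G\cong\Omega_{\mathbb P^2}(1)$.

*Proof.* $G$ is locally free, and $G^*$ is stable with $\deg G^*=1$, $\mathrm{ch}_2(G^*)=-\frac12$. Riemann–Roch on $\mathbb P^2$ reads $\chi(A)=\operatorname{rk}A+\frac32\deg A+\mathrm{ch}_2(A)$, so
$$\chi(G^*)=r+\tfrac32-\tfrac12=r+1 .$$
By Serre duality $h^2(G^*)=\hom(G^*,\mathcal O(-3))$. A nonzero map $G^*\to\mathcal O(-3)$ would have as image a quotient of $G^*$ of rank $1<r$ and degree $\le-3$, whereas stability requires degree $>\frac1r$. So $h^2(G^*)=0$ and $h^0(G^*)\ge r+1$. Lemma 1.2 gives $G\cong K(l_0,\dots,l_r)$ with $2\le r\le2$. $\square$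

With the normalization above, every stable rank $2$ bundle on $\mathbb P^2$ with the Chern classes of $T\mathbb P^2$ is $T\mathbb P^2$.

## 2. What changes for $n\ge3$: the lost section count and unstable restrictions

Let $M_n$ be the full moduli space of stable rank $n$ bundles on $\mathbb P^n$ with Chern classes $c(E)=(1+H)^{n+1}$ (not only a component through $T\mathbb P^n$). The problem comes from "Moduli of vector bundles and group action" (http://jvalles.perso.univ-pau.fr/pageweb/wyknojj.pdf); it was known that $M_n$ is a point for $2\le n\le4$, and the question is whether this holds for every $n\ge5$. Here are the results we shall prove.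

**Theorem 2.1.** Let $n\ge2$ and let $G$ be a stable reflexive sheaf (e.g. a stable bundle) on $\mathbb P^n$ of rank $r\ge n$ with $c_1=-1$, $c_2=1$. Then $r=n$ and $G\cong\Omega_{\mathbb P^n}(1)$.

**Corollary 2.2.** $M_n$ is a point for all $n\ge2$. More strongly, a stable rank $n$ bundle $E$ on $\mathbb P^n$ with $c_1(E)=n+1$ and $c_2(E)=\binom{n+1}2$ is isomorphic to $T\mathbb P^n$.

*Proof from Theorem 2.1.* By the normalization in Section 1, $G=E^*(1)$ is stable of rank $n$ with $c_1=-1$, $c_2=1$. So $G\cong\Omega(1)$ and $E\cong T\mathbb P^n$. $\square$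

The point is even reduced: tensoring the Euler sequence with $\Omega$ gives $0\to\Omega\to\Omega(1)^{n+1}\to\Omega\otimes T\to0$, and $H^1(\Omega(1))=0=H^2(\Omega)$, so $\mathrm{Ext}^1(T,T)=H^1(\Omega\otimes T)=0$.

**Theorem 2.3.** Let $n\ge2$, $r\ge2$. Every semistable torsion-free sheaf of rank $r$ on $\mathbb P^n$ with $c_1=-1$ has $c_2\ge1$. The stable reflexive sheaves of rank $r$ with $c_1=-1$, $c_2=1$ (the minimal value) are exactly the sheaves $K(l_0,\dots,l_r)$ with $l_0,\dots,l_r$ linearly independent. So they exist iff $r\le n$, and their isomorphism classes correspond bijectively to points of $\mathrm{Gr}(r+1,n+1)$, via $W=\langle l_0,\dots,l_r\rangle$. Such a sheaf is locally free iff $r=n$. Hence $\Omega_{\mathbb P^n}(1)$ is the only stable bundle of any rank $\ge2$ on $\mathbb P^n$ with $c_1=-1$, $c_2=1$.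

"Reflexive" cannot be weakened to "torsion-free" when $n\ge3$. The kernel of a surjection from $\Omega(1)$ to the skyscraper sheaf $\mathbb C_p$ at a point $p$ has the same $c_1$ and $c_2$, since $\mathbb C_p$ has codimension $\ge3$. It is stable, since its subsheaves are subsheaves of $\Omega(1)$ and its slope is the same. But its double dual is $\Omega(1)$, so it is not reflexive.

**Counting sections.** The obvious plan is to repeat Proposition 1.3. Lemma 1.2 holds on every $\mathbb P^n$, so everything reduces to $h^0(G^*)\ge r+1$. Suppose $E$ has all the Chern classes of $T\mathbb P^n$ and $G=E^*(1)$. Then $\chi(G^*)=\chi(T\mathbb P^n(-1))=n+1$, which is the number we want. But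
$$\chi(G^*)=h^0-h^1+h^2-\cdots+(-1)^nh^n ,$$
and stability gives only $h^n(G^*)=\hom(G^*,\mathcal O(-n-1))=0$. For $n=3$ we get $h^0+h^2\ge4$, where $h^2(G^*)=h^1(G(-4))$, and stability says nothing about this group. The plane argument stops exactly here.

**Restricting to a hyperplane.** The next plan is induction by restriction to a hyperplane $D$, hoping that $G_D:=G|_D$ is stable. Test it on $\Omega(1)=K(x_0,\dots,x_n)$ and $D=\{x_0=0\}$. The Euler sequence consists of bundles, so it stays exact on $D$, and
$$\Omega_{\mathbb P^n}(1)|_D=\ker\big((0,x_1,\dots,x_n):\mathcal O_D^{n+1}\to\mathcal O_D(1)\big)=\mathcal O_D\oplus\Omega_D(1).\tag{1}$$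
The summand $\mathcal O_D$ has slope $0>-\frac1n$. So the restriction is unstable, for every $D$, already for the bundle we want to find. Restriction cannot preserve stability here.

The way out is to make the instability do the work. If $G_D$ is unstable, a destabilizing subsheaf $F\subset G_D$ produces a new sheaf $G'=\ker(G\to G_D/F)$ on $\mathbb P^n$, between $G(-1)$ and $G$. Its Chern classes are explicit, and its slopes are trapped in a window of length $1$. Bogomolov's inequality for the Harder–Narasimhan factors will then leave no room at all: it forces $G'\cong\mathcal O(-1)^r$, and from that $G$ can be read off. If $G_D$ is stable for a general $D$, Theorem 2.1 on $\mathbb P^{n-1}$ applies, and the rank is wrong.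

## 3. Bogomolov's inequality when all slopes lie in $[-1,0]$

**Fact 3.1 (Bogomolov inequality).** A semistable torsion-free sheaf of rank $r$ on $\mathbb P^m$, $m\ge2$, satisfies $\mathrm{ch}_2\le c_1^2/(2r)$.

For surfaces this is Huybrechts–Lehn, *Geometry of Moduli Spaces of Sheaves* (cited below as [HL]), Thm 3.4.1. The general case follows by restricting to general complete intersection surfaces of high degree, using the Mehta–Ramanathan theorem; see also Langer, Ann. of Math. 159 (2004), §3.

**Harder–Narasimhan filtration.** Every nonzero torsion-free sheaf $A$ has a unique filtration $0=A_0\subset A_1\subset\dots\subset A_k=A$ whose factors $B_i=A_i/A_{i-1}$ are torsion-free and semistable with $\mu(B_1)>\dots>\mu(B_k)$. The subsheaf $A_1=B_1$ is the maximal destabilizing subsheaf, $B_k$ is a torsion-free quotient of $A$, and $A$ is semistable iff $k=1$. For example, for $n\ge2$ the sheaf (1) on $D\cong\mathbb P^{n-1}$ has factors $\mathcal O_D$ (slope $0$) and $\Omega_D(1)$ (slope $-\frac1{n-1}$).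

**Lemma 3.2.** Let $A$ be a nonzero torsion-free sheaf on $\mathbb P^m$, $m\ge2$, whose Harder–Narasimhan factors all have slope in $[-1,0]$. Then $\mathrm{ch}_2(A)\le-\frac12c_1(A)$, and if equality holds, every factor has slope $0$ or $-1$.

*Proof.* Let $B_i$ have rank $r_i$ and degree $-e_i$, so $0\le e_i\le r_i$. Fact 3.1 and $e_i^2\le e_ir_i$ give
$$\mathrm{ch}_2(A)=\sum_i\mathrm{ch}_2(B_i)\le\sum_i\frac{e_i^2}{2r_i}\le\sum_i\frac{e_i}2=-\frac{c_1(A)}2 .$$
Equality forces $e_i^2=e_ir_i$ for all $i$, i.e. $e_i\in\{0,r_i\}$. $\square$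

The bound is attained: $\mathcal O\oplus\mathcal O(-1)$ has $\mathrm{ch}_2=\frac12$ and $c_1=-1$.

## 4. Restriction to a hyperplane and elementary modification

Let $i:D\hookrightarrow\mathbb P^m$, $m\ge2$, be the hyperplane $\{h=0\}$.

**Fact 4.1.** Let $A$ be a reflexive sheaf on $\mathbb P^m$, $m\ge2$.

1. For *every* hyperplane $D$, the sheaf $A_D$ is torsion-free on $D$, and $\mathrm{ch}(A_D)=\mathrm{ch}(A)|_D$.
2. For *general* $D$, the sheaf $A_D$ is reflexive ([HL, Cor. 1.1.14]).
3. $H^1(A(j))=0$ for $j\ll0$.
4. If $F$ is a sheaf of rank $a$ and degree $d$ on $D$, then $c_1(i_*F)=a$ and $\mathrm{ch}_2(i_*F)=d-\frac a2$.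

*Proof.* (1) Since $A$ is torsion-free, $h$ is a nonzerodivisor on $A$, which gives the statement on $\mathrm{ch}$. At a point $x\in D$ other than the generic point of $D$ we have $\dim\mathcal O_{\mathbb P^m,x}\ge2$, so $\operatorname{depth}A_{D,x}=\operatorname{depth}A_x-1\ge1$. Hence the only possible associated point of $A_D$ is the generic point of $D$, i.e. $A_D$ is torsion-free.

(3) By Serre duality $H^1(A(j))$ is dual to $\mathrm{Ext}^{m-1}(A(j),\omega)$. For $j\ll0$, Serre vanishing collapses the local-to-global spectral sequence, and this group is $H^0(\mathcal Ext^{m-1}(A,\omega)(-j))$. At closed points $\operatorname{depth}A_x\ge2$, so by Auslander–Buchsbaum $A_x$ has projective dimension $\le m-2$, and $\mathcal Ext^{m-1}(A,\omega)=0$.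

(4) This is Grothendieck–Riemann–Roch, $\mathrm{ch}(i_*F)=i_*\big(\mathrm{ch}(F)\frac{1-e^{-h}}h\big)$ with $h$ the hyperplane class of $D$. By hand: both sides of the two formulas are additive, and $F$ has a finite resolution by sums of line bundles $\mathcal O_D(j)$, for which $\mathrm{ch}(i_*\mathcal O_D(j))=e^{jH}(1-e^{-H})=H+(j-\tfrac12)H^2+\cdots$. $\square$

In (1) reflexivity on $D$ can really fail for special $D$. For $K=K(x_0,x_1,x_2)$ on $\mathbb P^3$ and $p=[0:0:0:1]$, the Koszul complex gives $0\to\mathcal O\to\mathcal O^3\to K\to0$ near $p$ and $K$ is not free there, so $K_p$ has projective dimension $1$ and depth $2$. On a plane through $p$ the depth at $p$ is $1$, so the restriction is torsion-free but not reflexive.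

**Lemma 4.2 (elementary modification).** Let $A$ be reflexive of rank $r$ on $\mathbb P^m$, $m\ge2$, let $D$ be a hyperplane, and let $F\subset A_D$ have rank $a$ and degree $d$, with $A_D/F$ torsion-free on $D$. Put $A'=\ker\big(A\to i_*(A_D/F)\big)$. Then $A'$ is reflexive, there is an exact sequence
$$0\to A(-1)\to A'\to i_*F\to0,\tag{2}$$
and
$$c_1(A')=c_1(A)-r+a,\qquad \mathrm{ch}_2(A')=\mathrm{ch}_2(A)-c_1(A)+\tfrac r2+d-\tfrac a2 .\tag{3}$$

*Proof.* The kernel of $A\to i_*A_D$ is $hA(-1)\cong A(-1)$. It lies in $A'$, and $A'/A(-1)=\ker(A_D\to A_D/F)=F$. This is (2). From $\mathrm{ch}(A(-1))=\mathrm{ch}(A)e^{-H}$ we get $c_1(A(-1))=c_1(A)-r$ and $\mathrm{ch}_2(A(-1))=\mathrm{ch}_2(A)-c_1(A)+\frac r2$; adding Fact 4.1(4) gives (3). Finally $A'\subset A$ is torsion-free and equals $A$ off $D$. At $x\in D$ with $\dim\mathcal O_{\mathbb P^m,x}\ge2$, the torsion-free sheaf $A_D/F$ has depth $\ge1$ (or vanishes at $x$), so $\operatorname{depth}A'_x\ge\min(\operatorname{depth}A_x,\operatorname{depth}(A_D/F)_x+1)\ge2$. So $A'$ is reflexive. $\square$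

**Example 4.3.** Take $A=\Omega(1)$ on $\mathbb P^n$, $D=\{x_0=0\}$ and $F=\mathcal O_D$ from (1). Forgetting the coordinate $u_0$ identifies $\Omega(1)=\{(u_0,\dots,u_n):\sum x_iu_i=0\}$ with
$$A=\Big\{(u_1,\dots,u_n)\in\mathcal O^n:\ \sum_{i\ge1}x_iu_i\in x_0\mathcal O\Big\}.$$
This contains $x_0\mathcal O(-1)^n$, and the quotient is $\ker\big((x_1,\dots,x_n):\mathcal O_D^n\to\mathcal O_D(1)\big)=\Omega_D(1)=A_D/F$. The quotient map sends $(u_0,\dots,u_n)$ to $(u_1,\dots,u_n)|_D$, which is the projection of (1). So $A'=x_0\mathcal O(-1)^n\cong\mathcal O(-1)^n$: modifying $\Omega(1)$ along its destabilizing subsheaf gives a sum of copies of one line bundle. We shall prove that this happens for every $G$ with an unstable restriction.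

## 5. Semistable reflexive sheaves with $c_1=0$ and $\mathrm{ch}_2=0$ are trivial

To recognize $\mathcal O(-1)^r$ we need a criterion for triviality. Its proof is a first use of the modification.

**Lemma 5.1.** A semistable reflexive sheaf $A$ of rank $r$ on $\mathbb P^m$, $m\ge2$, with $c_1=0$ and $\mathrm{ch}_2=0$ is trivial.

*Proof.* Induction on $m$.

**Step 1: $m=2$, by counting sections.** $A$ is locally free and $\chi(A)=r$. A nonzero map $A\to\mathcal O(-3)$ would have an image of rank $1$ and negative degree, impossible for a quotient of a semistable sheaf of slope $0$. So $h^2(A)=\hom(A,\mathcal O(-3))=0$ and $h^0(A)\ge r$. Let $I\subset A$ be the image of $H^0(A)\otimes\mathcal O\to A$, of rank $q\le r$. Lemma 1.1 gives $\deg I\ge0$, semistability gives $\deg I\le0$ (for $q=r$ because $A/I$ is torsion), so $I\cong\mathcal O^q$. All sections of $A$ lie in $I$, hence $q=h^0(I)=h^0(A)\ge r$ and $q=r$. Then $A/I$ is torsion with $c_1=0$ and $\mathrm{ch}_2=0$ on $\mathbb P^2$, so it is zero and $A=I\cong\mathcal O^r$.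

**Step 2: for $m\ge3$, the restriction to a general hyperplane is semistable.** Let $D$ be general, so that $A_D$ is reflexive. Let $F\subset A_D$ be saturated of rank $a$, $0<a<r$, and degree $d$; we must show $d\le0$. Let $A'$ be as in Lemma 4.2. By (3),
$$c_1(A')=-(r-a),\qquad\mathrm{ch}_2(A')=\tfrac r2+d-\tfrac a2 .$$
The slopes of the Harder–Narasimhan factors of $A'$ lie in $[-1,0]$. They are at most $0$, because the maximal destabilizing subsheaf of $A'$ is a subsheaf of $A$, which is semistable of slope $0$. They are at least $-1$: let $B$ be the last factor and $C$ the image of $A(-1)$ in $B$. Since $A'/A(-1)$ is torsion, $B/C$ is torsion, so $C$ has the rank of $B$ and $\deg C\le\deg B$. As a quotient of $A(-1)$, semistable of slope $-1$, $C$ has $\mu(C)\ge-1$. So $\mu(B)\ge-1$. Lemma 3.2 now gives $\frac r2+d-\frac a2\le\frac{r-a}2$, i.e. $d\le0$.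

**Step 3: lift a trivialization from $D$.** By Step 2 and Fact 4.1(1), $A_D$ is a semistable reflexive sheaf with $c_1=0$, $\mathrm{ch}_2=0$ on $D\cong\mathbb P^{m-1}$, so $A_D\cong\mathcal O_D^r$ by induction. Since $m-1\ge2$, $H^1(\mathcal O_D(j))=0$ for all $j$, and $0\to A(j-1)\to A(j)\to A_D(j)\to0$ shows that $H^1(A(j-1))\to H^1(A(j))$ is surjective for all $j$. With $H^1(A(j))=0$ for $j\ll0$ (Fact 4.1(3)) we get $H^1(A(j))=0$ for all $j$. Hence $H^0(A)\to H^0(A_D)$ is surjective, and a basis of $H^0(A_D)$ lifts to a map $\varphi:\mathcal O^r\to A$ that restricts to an isomorphism on $D$. At the generic point of $D$ the sheaf $A$ is free, and $\varphi$ is surjective there by Nakayama, hence an isomorphism. So $\det\varphi:\mathcal O\to\det A=\mathcal O$ is a nonzero constant, and $\varphi$ is an isomorphism wherever $A$ is locally free, i.e. outside codimension $2$. Both sides are reflexive, so $\varphi$ is an isomorphism. $\square$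

## 6. An unstable restriction determines $G$

**Lemma 6.1 (Key Lemma).** Let $n\ge2$ and let $G$ be a stable reflexive sheaf of rank $r\ge2$ on $\mathbb P^n$ with $c_1=-1$, $c_2=1$. Suppose there is a hyperplane $D=\{h=0\}$ such that $G_D$ is not stable. Then $G\cong K(h,l_1,\dots,l_r)$ with $h,l_1,\dots,l_r$ linearly independent linear forms. In particular $r\le n$.

*Proof.*

**Step 1: choose $F$ and compute the modification.** By Fact 4.1(1), $G_D$ is torsion-free of rank $r$ and degree $-1$. As it is not stable, there is $F\subset G_D$ of rank $a$, $0<a<r$, and degree $d\ge-\frac ar>-1$; since $d$ is an integer, $d\ge0$. Saturating $F$ does not lower $d$, so we may assume $G_D/F$ torsion-free. Let $G'=\ker(G\to i_*(G_D/F))$. By Lemma 4.2, $G'$ is reflexive, and (3) with $c_1=-1$, $\mathrm{ch}_2=-\frac12$ gives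
$$c_1(G')=-(r+1-a),\qquad\mathrm{ch}_2(G')=\frac{r+1-a}2+d .\tag{4}$$

**Step 2: trap the slopes of $G'$ in $[-1,0)$.** *Upper bound.* Let $B_1$ be the maximal destabilizing subsheaf of $G'$; it is a subsheaf of $G$. If its rank is $<r$, stability of $G$ gives $\mu(B_1)<-\frac1r<0$. If its rank is $r$, then $B_1=G'$, because $G'/B_1$ is torsion-free of rank $0$, and $\deg G'=-(r+1-a)<0$. So all Harder–Narasimhan slopes are $<0$.

*Lower bound.* Let $B$ be the last factor, of rank $b$. If $b=r$, then $B=G'$ and $\mu(B)=-\frac{r+1-a}r\ge-1$, because $a\ge1$. If $b<r$, let $C$ be the image of $G(-1)$ in $B$. Since $G'/G(-1)$ is torsion, $C$ has rank $b$ and $\deg C\le\deg B$. As a torsion-free quotient, of rank $b$ with $0<b<r$, of the stable sheaf $G(-1)$ of slope $-1-\frac1r$, it satisfies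
$$\deg C>b\Big(-1-\frac1r\Big)=-b-\frac br>-b-1 .$$
Degrees are integers, so $\deg B\ge\deg C\ge-b$, i.e. $\mu(B)\ge-1$. This rounding is the reason why the window has length $1$ and not $1+\frac1r$.

**Step 3: squeeze.** By Step 2 and Lemma 3.2, $\mathrm{ch}_2(G')\le-\frac12c_1(G')=\frac{r+1-a}2$. Comparing with (4) gives $d\le0$. With $d\ge0$ we get $d=0$, and equality holds in Lemma 3.2. So every Harder–Narasimhan slope of $G'$ is $0$ or $-1$; by Step 2 it is not $0$. The slopes are strictly decreasing, so there is only one factor: $G'$ is semistable of slope $-1$. Then $c_1(G')=-r$, and (4) yields $a=1$ and $\mathrm{ch}_2(G')=\frac r2$.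

**Step 4: identify $G'$.** The sheaf $G'(1)$ is reflexive and semistable, with $c_1=0$ and $\mathrm{ch}_2=\frac r2+(-r)+\frac r2=0$. By Lemma 5.1 it is trivial, so $G'\cong\mathcal O(-1)^r$.

**Step 5: read off $G$.** Twisting (2) by $\mathcal O(1)$ gives
$$0\to G\to\mathcal O^r\to i_*F(1)\to0 ,$$
where $F$ is torsion-free of rank $1$ and degree $0$ on $D$. Hence $F\subset F^{**}\cong\mathcal O_D$, and $G=\ker\big((s_1,\dots,s_r):\mathcal O^r\to\mathcal O_D(1)\big)$ with $s_i\in H^0(\mathcal O_D(1))$. As in Lemma 1.2, $H^0(G)=0$ by stability, so there is no linear relation among the $s_i$: they are linearly independent. Lift them to linear forms $l_i$ on $\mathbb P^n$. Then $h,l_1,\dots,l_r$ are linearly independent, since a relation among them restricts to a relation among the $s_i$, which is zero, and then the coefficient of $h$ is zero too. Consider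
$$K(h,l_1,\dots,l_r)=\Big\{(u_0,u_1,\dots,u_r):\ hu_0+\sum_{i\ge1}l_iu_i=0\Big\}.$$
Forgetting $u_0$ is injective, because $h$ is a nonzerodivisor, and the image is $\{u\in\mathcal O^r:\sum l_iu_i\in h\mathcal O\}=\ker(\mathcal O^r\to\mathcal O_D(1))=G$. Finally $r+1$ independent linear forms exist on $\mathbb P^n$ only if $r\le n$. $\square$

## 7. Induction on $n$: proof of Theorem 2.1

**Step 1: the base $n=2$.** This is Proposition 1.3. (Lemma 6.1 gives it too: on a line $D$, $G_D$ is a torsion-free sheaf of rank $r\ge2$ on $\mathbb P^1$, hence a sum of at least two line bundles, hence not stable; so $G\cong K(l_0,\dots,l_r)$ with $r\le2$.)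

**Step 2: for $n\ge3$, exclude stable restrictions by rank.** Let $D$ be a general hyperplane. By Fact 4.1, $G_D$ is reflexive on $D\cong\mathbb P^{n-1}$, of rank $r\ge n$, with $c_1=-1$, $c_2=1$. If it were stable, Theorem 2.1 on $\mathbb P^{n-1}$ would apply, since $r\ge n-1$, and would give $r=n-1$, a contradiction. So $G_D$ is not stable.

**Step 3: conclude.** Lemma 6.1 gives $G\cong K(l_0,\dots,l_r)$ with independent $l_i$ and $r\le n$. Hence $r=n$ and $G\cong\Omega(1)$. $\blacksquare$

With Corollary 2.2 this answers the question: every stable rank $n$ bundle on $\mathbb P^n$ with the Chern classes of $T\mathbb P^n$ is isomorphic to $T\mathbb P^n$, for every $n\ge2$ and in particular every $n\ge5$. Only $c_1$ and $c_2$ were used.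

## 8. All ranks: proof of Theorem 2.3

**Step 1: the bound $c_2\ge1$.** For a semistable torsion-free sheaf of rank $r\ge2$ with $c_1=-1$, Fact 3.1 reads $\frac12-c_2\le\frac1{2r}<\frac12$. So $c_2>0$, and $c_2\ge1$ because it is an integer.

**Step 2: invariants of $K$.** Let $K=K(l_0,\dots,l_r)$ with $2\le r\le n$, and let $\Lambda=\{l_0=\dots=l_r=0\}$, a linear subspace of codimension $r+1\ge3$, empty iff $r=n$. From
$$0\to K\to\mathcal O^{r+1}\to I_\Lambda(1)\to0\tag{5}$$
$K$ is reflexive of rank $r$. As $\mathcal O_\Lambda$ has codimension $\ge3$, it does not affect $c_1$ and $\mathrm{ch}_2$, so $c_1(K)=-1$ and $\mathrm{ch}_2(K)=-\frac12$.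

**Step 3: $K$ is stable.** Let $A\subset K$ have rank $s$, $0<s<r$. Since $\mathcal O^{r+1}$ is semistable, $\deg A\le0$. Suppose $\deg A=0$, and let $\bar A$ be the saturation of $A$ in $\mathcal O^{r+1}$. It lies in $K$: the image of $\bar A$ in the torsion-free sheaf $\mathcal O^{r+1}/K=I_\Lambda(1)$ is a quotient of the torsion sheaf $\bar A/A$, hence zero. Also $0=\deg A\le\deg\bar A\le0$. So $\mathcal O^{r+1}/\bar A$ is globally generated and torsion-free of degree $0$, hence $\cong\mathcal O^{r+1-s}$ by Lemma 1.1. The surjection $\mathcal O^{r+1}\to\mathcal O^{r+1-s}$ is a constant matrix, so $\bar A\cong\mathcal O^s$ and $H^0(K)\supset H^0(\bar A)\ne0$. But a section of $K$ is a linear relation among the $l_i$, a contradiction. So $\deg A\le-1<-\frac sr$, i.e. $\mu(A)<-\frac1r=\mu(K)$. (For $r=n$ this shows that $\Omega(1)$ is stable, and by duality $T\mathbb P^n$ is stable.)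

**Step 4: singularities and isomorphism classes.** $K$ is locally free off $\Lambda$, by (5). At $x\in\Lambda$ it is not free: otherwise $0\to K\to\mathcal O^{r+1}\to\mathcal O(1)\to\mathcal O_\Lambda(1)\to0$ would show that $\mathcal O_{\Lambda,x}$ has projective dimension $\le2$, whereas it is $r+1\ge3$. So $K$ is locally free iff $\Lambda=\emptyset$ iff $r=n$. A change of basis of $W=\langle l_0,\dots,l_r\rangle$ is an automorphism of $\mathcal O^{r+1}$, so the isomorphism class of $K$ depends only on $W$. Conversely $K$ determines $W$: for $r<n$, $W$ is the space of linear forms vanishing on $\Lambda=\mathrm{Sing}(K)$, and for $r=n$ there is only one $W$. So the isomorphism classes correspond to points of $\mathrm{Gr}(r+1,n+1)$.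

It remains to show that every stable reflexive $G$ of rank $r\ge2$ with $c_1=-1$, $c_2=1$ is some $K(l_0,\dots,l_r)$ with independent $l_i$. We use induction on $n$; for $n=2$ this is Proposition 1.3. Let $n\ge3$.

**Step 5: reduce to stable restrictions.** If $G_D$ is not stable for some hyperplane $D$, Lemma 6.1 finishes the proof. So assume that $G_D$ is stable for *every* $D$. For general $D$ it is also reflexive, so by induction $G_D\cong K(m_0,\dots,m_r)$ on $D\cong\mathbb P^{n-1}$ with independent linear forms $m_i$ on $D$; in particular $r\le n-1$.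

**Step 6: $n=3$ does not occur.** Here $r=2$. The aim is to show that $G$ is a bundle and to contradict Riemann–Roch. Let $D$ be any plane. $G_D$ is stable and torsion-free. So $(G_D)^{**}$ is stable: a subsheaf of it meets $G_D$ in a subsheaf of the same rank and, since the quotient has codimension $\ge2$, of the same degree. It has $c_1=-1$ and $\mathrm{ch}_2=-\frac12+\lambda$, where $\lambda$ is the length of $(G_D)^{**}/G_D$. Fact 3.1 gives $-\frac12+\lambda\le\frac14$, so $\lambda=0$ and $G_D$ is reflexive, hence locally free, on every plane $D$. At $x\in D$, the equation of $D$ is a nonzerodivisor on $G_x$ with free quotient, so $G_x$ is free. Every point lies on a plane, so $G$ is locally free of rank $2$, and $c_3=0$. Then $\mathrm{ch}_3=\frac{c_1^3-3c_1c_2}6=\frac{-1+3}6=\frac13$. The Todd class of $\mathbb P^3$ is $1+2H+\frac{11}6H^2+H^3$, so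
$$\chi(G)=2-\tfrac{11}6+2\cdot\big(-\tfrac12\big)+\tfrac13=-\tfrac12 ,$$
which is not an integer.

**Step 7: for $n\ge4$, count sections of $G^*$.** By Lemma 1.2 it is enough to prove $h^0(G^*)\ge r+1$, the estimate that Section 2 could not reach. Now we know $G_D$, and this will give it.

*The restriction of $G^*$.* Take $D$ general, so that $G_D$ and $(G^*)_D$ are reflexive and $\mathrm{Sing}(G)\cap D$ has codimension $\ge2$ in $D$. The natural map $(G^*)_D\to(G_D)^*$ is an isomorphism off $\mathrm{Sing}(G)\cap D$ and both sides are reflexive, so $(G^*)_D\cong(G_D)^*=:G_D^*$. By Step 5 there is a sequence $0\to G_D\to\mathcal O_D^{r+1}\to I_{\Lambda'}(1)\to0$, where $\Lambda'\subset D$ has codimension $r+1\ge3$ (or is empty). So $\mathcal Hom(I_{\Lambda'},\mathcal O_D)=\mathcal O_D$ and $\mathcal Ext^1(I_{\Lambda'},\mathcal O_D)=\mathcal Ext^2(\mathcal O_{\Lambda'},\mathcal O_D)=0$, and dualizing gives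
$$0\to\mathcal O_D(-1)\to\mathcal O_D^{r+1}\to G_D^*\to0 .\tag{6}$$

*Vanishing of $H^1$.* Since $\dim D=n-1\ge3$, both $H^1(\mathcal O_D(j))$ and $H^2(\mathcal O_D(j-1))$ vanish for all $j$, so (6) gives $H^1(G_D^*(j))=0$ for all $j$. (For $n=3$ the group $H^2(\mathcal O_D(j-1))$ on a plane need not vanish, which is why that case was treated separately.) From $0\to G^*(j-1)\to G^*(j)\to G_D^*(j)\to0$ the maps $H^1(G^*(j-1))\to H^1(G^*(j))$ are surjective for all $j$. As $G^*$ is reflexive, Fact 4.1(3) makes these groups zero for $j\ll0$, hence for all $j$.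

*Conclusion.* Because $H^1(G^*(-1))=0$, the map $H^0(G^*)\to H^0(G_D^*)$ is surjective. By (6) and $H^0(\mathcal O_D(-1))=H^1(\mathcal O_D(-1))=0$ its target is $\mathbb C^{r+1}$. (It is also injective, since $H^0(G^*(-1))=\mathrm{Hom}(G,\mathcal O(-1))=0$: a nonzero map would have an image of rank $1$ and degree $\le-1$, while stability requires degree $>-\frac1r$. We do not need this.) So $h^0(G^*)\ge r+1$, and Lemma 1.2 gives $G\cong K(l_0,\dots,l_r)$ with independent $l_i$.

**Step 8: assemble.** By Steps 2 and 3 the sheaves $K(l_0,\dots,l_r)$ with $2\le r\le n$ are stable reflexive with $c_1=-1$, $c_2=1$; by Steps 5–7 there are no others, so such sheaves exist iff $r\le n$. Step 4 gives the bijection with $\mathrm{Gr}(r+1,n+1)$ and shows that such a sheaf is locally free iff $r=n$, in which case it is $\Omega_{\mathbb P^n}(1)$. $\blacksquare$
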